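\title{The average number of faces of a random embedding of the complete graph}

\begin{abstract}
Choose an orientable 2-cell embedding of the complete graph $K_n$ uniformly at random, by choosing independently at each vertex a uniform cyclic order of the incident edges. We prove that the expected number of faces is $2\ln n+O(1)$, as conjectured, and more precisely that it equals $2\ln n+\gamma-\frac32+o(1)$, where $\gamma$ is Euler's constant. We also show that the length of the face containing a fixed dart, divided by $n(n-1)$, converges in distribution to the uniform law on $[0,1]$. Short faces are counted by revealing one face dart by dart. Long faces are handled by showing that they visit almost all vertices about equally often, and that the number of visits to one vertex is a cycle length in the product of a uniform cyclic permutation with an independent permutation.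
\end{abstract}

\section{The problem and the results}\label{sec:intro}

An \emph{orientable embedding} of a connected graph $G$ is a 2-cell embedding of $G$ in a closed orientable surface: a drawing without crossings such that every component of the complement is an open disk. These components are the \emph{regions}, or \emph{faces}, of the embedding. Equivalently, an orientable embedding is a \emph{rotation system}: a choice, at each vertex $v$, of a cyclic order of the edges incident with $v$. Thus $G$ has $\prod_{v}(\deg(v)-1)!$ orientable embeddings. Let $r_{\mathrm{avg}}(G)$ be the expected number of faces of an embedding chosen uniformly at random among them. By Euler's formula, an embedding with $F$ faces lies on the surface whose genus $g$ satisfies $|V(G)|-|E(G)|+F=2-2g$, so $r_{\mathrm{avg}}(G)$ carries the same information as the average genus of $G$.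

This paper concerns $G=K_n$ with vertex set $V$, $n\ge3$. Throughout,
\[
d=n-1,\qquad N=n(n-1)=nd .
\]
A \emph{dart} is an ordered pair $(v,w)$ of distinct vertices, with \emph{tail} $v$ and \emph{head} $w$; there are $N$ darts. Identifying an edge at $w$ with its other end, a rotation system is a family $(R_w)_{w\in V}$ in which $R_w$ is a cyclic permutation (a $d$-cycle) of $V\setminus\{w\}$, and in a random embedding the $R_w$ are independent and uniform among $d$-cycles. A walk along the boundary of a face that arrives at $w$ from $v$ leaves $w$ along the next edge in the rotation at $w$. Hence the faces correspond bijectively to the cycles of the permutation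
\[
\varphi(v,w)=(w,R_w(v))
\]
of the darts. The \emph{length} of a face is the length of its cycle, and $\ell(e)$ denotes the length of the face containing the dart $e$. The lengths of all faces add up to $N$. A face may pass through a vertex many times and may contain both darts of an edge. Every face has length at least $3$: we have $\varphi(v,w)\ne(v,w)$ because $w\ne v$, and $\varphi^2(v,w)$ has tail $R_w(v)\neq v$.

The graph $K_3$ has one rotation system, with two triangular faces, so $r_{\mathrm{avg}}(K_3)=2$. The graph $K_4$ has $16$ rotation systems, and Euler's formula gives $F=4-2g\in\{4,2\}$. Four faces with $12$ darts are all triangles. In that case $R_1(v)=x$ forces $R_x(1)=v$, and a $3$-cycle is determined by one of its values, so $R_1$ determines the whole system. There are thus at most two such systems, and the planar drawing and its mirror image supply them. Hence $r_{\mathrm{avg}}(K_4)=(2\cdot4+14\cdot2)/16=9/4$.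

To guess the answer for large $n$, compare $\varphi$ with a uniformly random permutation of $N$ points. There the cycle through a given point has length $t$ with probability $\frac{(N-1)!}{(N-t)!}\cdot\frac{(N-t)!}{N!}=\frac1N$ for each $1\le t\le N$. So the expected number of cycles of length $t$ is $1/t$, and the expected number of cycles is $H_N$, where
\[
H_M=\sum_{t=1}^M\frac1t=\ln M+\gamma+o(1)\qquad(M\to\infty)
\]
and $\gamma$ is Euler's constant. Since $\ln N=2\ln n+o(1)$, one is led to the following statement, which is Conjecture~120 of \cite{problems}: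
\[
r_{\mathrm{avg}}(K_n)=2\ln n+O(1)\qquad(n\to\infty).
\]
A result of S.~Stahl (1995) states that for each $\epsilon>0$ there is a real number $b(\epsilon)$ with $r_{\mathrm{avg}}(K_n)\le(1+\epsilon)(n-1)+b(\epsilon)$. The comparison above is not a proof, because $\varphi$ is far from uniform: it sends a dart with head $w$ to a dart with tail $w$, and it takes only $((n-2)!)^n$ of the $N!$ possible values. We prove the conjecture and determine the constant term.

\begin{theorem}\label{thm:main}
$r_{\mathrm{avg}}(K_n)=2\ln n+O(1)$.
\end{theorem}

\begin{theorem}\label{thm:sharp}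
Let $\ell$ be the length of the face containing a fixed (equivalently, a uniformly random) dart in a random embedding of $K_n$, and let $N=n(n-1)$. Then $\ell/N$ converges in distribution to the uniform law on $[0,1]$, and
\[
r_{\mathrm{avg}}(K_n)=2\ln n+\gamma-\tfrac32+o(1).
\]
\end{theorem}

The constant has a simple reading: $2\ln n+\gamma-\frac32=H_N-1-\frac12+o(1)$. The expected number of faces is that of the cycles of a uniform permutation of the darts, less the contribution $1+\frac12$ of the cycles of lengths $1$ and $2$, which $\varphi$ cannot have. With $|V|=n$ and $|E|=N/2$, Euler's formula reads $g=\frac{n(n-3)}4+1-\frac F2$, which gives the following.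

\begin{corollary}\label{cor:genus}
The average orientable genus of $K_n$ is $\frac{n(n-3)}4-\ln n+\frac74-\frac\gamma2+o(1)$.
\end{corollary}

\subsection*{Reduction to one face and plan of the proof}
A face of length $t$ contains $t$ darts, so the number of faces is $F=\sum_e1/\ell(e)$. The law of the rotation system is invariant under permutations of $V$, and these act transitively on darts. So $\ell(e)$ has the same law for every dart $e$. Fix a dart $e_0=(u,a)$ and put $\ell=\ell(e_0)$ and $p_t=\mathbb P(\ell=t)$. Then
\begin{equation}\label{eq:count}
r_{\mathrm{avg}}(K_n)=\mathbb E\Big[\frac N\ell\Big]=\sum_{t\ge3}\frac{Np_t}{t},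
\qquad
\mathbb E\,\#\{\text{faces of length}\le M\}=\sum_{3\le t\le M}\frac{Np_t}{t}.
\end{equation}

The two ranges of $t$ call for different information. For small $t$ the weight $N/t$ is large, and each $p_t$ must be known up to a factor close to $1$. We obtain this by revealing the face of $e_0$ one dart at a time (Sections~\ref{sec:explore} and~\ref{sec:short}); the result is $Np_t=1+O(1/n+t/N)$ for $3\le t\le N/20$. Since an embedding has at most $1/c$ faces longer than $cN$, this already proves Theorem~\ref{thm:main}. For the constant term, the faces longer than $\delta N$ contribute the expectation of a bounded function of $\ell/N$, so the limit law of $\ell/N$ suffices and no individual $p_t$ is needed. We find that law indirectly. Section~\ref{sec:even} shows that the number $J$ of visits of the face to $u$ is close to $\ell/n$. Section~\ref{sec:visits} shows that $J$ is a cycle length in the product of the uniform $d$-cycle $R_u$ with an independent permutation, and that $J/d$ is nearly uniform. Section~\ref{sec:final} combines the two ranges.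

The letter $C$ denotes absolute constants, which may change from line to line, and ``$n$ large'' means larger than an absolute constant unless a dependence is stated. We write $\mathbb E[Y;A]$ for $\mathbb E[Y\mathbf 1_A]$.

\section{Exploring one face}\label{sec:explore}

Everything rests on one fact about a uniform cyclic permutation of which some values are known. For a permutation $R$ of a set $X$, an \emph{arc} $y\to x$ is a relation $R(y)=x$. A set of $c\le d-1$ arcs of a $d$-cycle splits $X$ into $d-c$ directed paths, where a point on no arc counts as a \emph{trivial} path. Each path has a \emph{start} (no arc enters it) and an \emph{end} (no arc leaves it); they coincide for a trivial path.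

\begin{lemma}\label{lem:paths}
Let $R$ be a uniform $d$-cycle on a $d$-set $X$, conditioned to contain $c\le d-2$ given arcs, and let $y$ be the end of one of the $d-c$ paths that they form. Then $R(y)$ is uniform on the $d-c-1$ starts of the other paths.
\end{lemma}

\begin{proof}
The $d$-cycles containing the given arcs correspond bijectively to the cyclic arrangements of the $d-c\geq2$ paths, and $R(y)$ is the start of the path placed after the path of $y$. Each of the other paths occupies that place in $(d-c-2)!$ arrangements.
\end{proof}

Write $e_t=\varphi^t(e_0)=(v_t,v_{t+1})$, so that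
\[
v_0=u,\qquad v_1=a,\qquad v_{t+1}=R_{v_t}(v_{t-1})\quad(t\ge1).
\]
Let $\mathcal H_t$ be the $\sigma$-field generated by $v_0,\dots,v_t$, and let
\[
m_t(w)=\#\{1\le i\le t:\ v_i=w\}
\]
count the visits to $w$ (the initial position $v_0$ is not counted). The event $\{\ell\ge t\}$ says that $e_1,\dots,e_{t-1}$ differ from $e_0$, so it belongs to $\mathcal H_t$, and on it the darts $e_0,\dots,e_{t-1}$ are distinct because $\varphi$ is a permutation. On $\{\ell\ge t\}$,
\begin{equation}\label{eq:close}
\ell=t\quad\text{if and only if}\quad v_t=u\ \text{ and }\ v_{t+1}=a .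
\end{equation}

Prescribing $v_0,\dots,v_t$ is the same as prescribing the arcs $v_{i-1}\to v_{i+1}$ of $R_{v_i}$ for $1\le i\le t-1$; we call these the arcs \emph{revealed} at time $t$. Given $\mathcal H_t$, the rotations are therefore independent, each uniform among the $d$-cycles that contain the arcs revealed at its vertex. Note the dictionary: at a vertex $z$, a revealed arc enters $w$ exactly when $(z,w)=e_i$ for some $1\le i\le t-1$, and a revealed arc leaves $w$ exactly when $(w,z)=e_i$ for some $0\le i\le t-2$. On $\{\ell\ge t\}$ exactly $m_t(v_t)-1$ arcs are revealed at $v_t$, and none leaves $v_{t-1}$, since $e_{t-1}$ differs from $e_0,\dots,e_{t-2}$. So these arcs form paths, one of which ends at $v_{t-1}$. Let $A_t$ be the set of starts of the other paths.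

\begin{lemma}\label{lem:rule}
Let $t\ge1$ and work on the event $\{\ell\ge t\}$.
\begin{enumerate}
\item[(a)] If $A_t\ne\emptyset$, that is, if $m_t(v_t)\le d-1$, then given $\mathcal H_t$ the vertex $v_{t+1}$ is uniform on $A_t$, and $|A_t|=d-m_t(v_t)$.
\item[(b)] If $w\ne v_t$ and none of $e_0,\dots,e_{t-1}$ traverses the edge $\{w,v_t\}$ in either direction, then $\mathbb P(v_{t+1}=w\mid\mathcal H_t)\ge1/d$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) is Lemma~\ref{lem:paths} with $c=m_t(v_t)-1$. In (b), no revealed arc at $v_t$ enters or leaves $w$, by the dictionary, and $w\ne v_{t-1}$ since $e_{t-1}$ traverses $\{v_{t-1},v_t\}$. So $w$ is a trivial path other than the path ending at $v_{t-1}$. Hence $w\in A_t$, and $|A_t|\le d$.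
\end{proof}

\begin{example}\label{ex:small}
We compute $p_3$ and $p_4$. At a vertex where nothing has been revealed, the next vertex is uniform on the $d-1$ neighbors other than the one just left. Thus $v_2$ is a new vertex. For $\ell=3$ we need $v_3=u$, which has probability $\frac1{d-1}$, and then $v_4=a$, which has probability $\frac1{d-1}$ because nothing is revealed at $u$ and $v_2\ne a$. For $\ell=4$ we need $v_4=u$ and hence $v_3\ne u$, which has probability $\frac{d-2}{d-1}$; then $v_3$ is new and the same two steps follow. So
\[
p_3=\frac1{(d-1)^2},\qquad p_4=\frac{d-2}{(d-1)^3},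
\]
and by \eqref{eq:count} the expected numbers of triangular and quadrilateral faces tend to $\frac13$ and $\frac14$. For $t=5$ an obstruction appears. The walk $u,a,x,y,a,u$ through two new vertices $x,y$ has positive probability, and it returns to $u$ at time $5$, but it cannot close since $R_u(a)\ne a$. Here the last step uses an edge at $u$ that was traversed before.
\end{example}

The example contains the whole mechanism for short faces. By \eqref{eq:close}, closing at time $t$ requires two prescribed steps, each of probability about $1/d$, so $p_t\approx d^{-2}\approx 1/N$. The estimate is distorted in three ways: the face may have closed earlier; earlier visits to $v_{t-1}$ and $u$ shrink the sets $A_{t-1}$ and $A_t$; and $u$ or $a$ may be missing from these sets. A vertex is visited about $t/n$ times by time $t$, against $d$ available exits, so each distortion should have relative size about $t/N$. The next section proves this.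

\section{Faces of length at most $N/20$}\label{sec:short}

To bound the probability of a prescribed step from above we need $A_t$ to be large, that is, we need $v_t$ not to have been visited too often. Put $T=\lfloor N/20\rfloor$ and
\[
G_t=\{\ell\ge t,\ \ m_t(w)\le d/2\ \text{ for all }w\}\in\mathcal H_t .
\]
These events decrease in $t$. On $G_t$ we have $|A_t|\ge d/2$, so for every vertex $w$ and $t\ge1$,
\begin{equation}\label{eq:step}
\mathbb P(v_{t+1}=w\mid\mathcal H_t)\le2/d\quad\text{on }G_t .
\end{equation}
Since $m_t(w)\mathbf 1_{G_t}\le1+\sum_{1\le i<t}\mathbf 1[v_{i+1}=w,\ G_i]$, it follows that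
\begin{equation}\label{eq:visits}
\mathbb E[m_t(w);G_t]\le1+2t/d .
\end{equation}

\begin{lemma}\label{lem:good}
Let $b_n$ be the probability that for some $t\le T$ we have $\ell\ge t$ while $G_t$ fails. Then $b_n\le n\,(0.6)^{(n-3)/2}$ for $n\ge40$.
\end{lemma}

\begin{proof}
Let $t$ be the first such time and $w$ a vertex with $m_t(w)>d/2$. Then $G_i$ holds for all $i<t$, and more than $d/2-1$ of the vertices $v_2,\dots,v_t$ equal $w$. So at least $h=\lceil d/2-1\rceil\ge(n-3)/2$ of the events $B_i=\{v_{i+1}=w\}\cap G_i$, $1\le i<T$, occur. We have $B_i\in\mathcal H_{i+1}$ and $\mathbb P(B_i\mid\mathcal H_i)\le2/d$ by \eqref{eq:step}, so by successive conditioning any $h$ given events $B_i$ occur together with probability at most $(2/d)^h$. With $\binom Th\le(eT/h)^h$ and $T\le nd/20$, a union bound gives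
\[
b_n\le n\binom Th\Big(\frac2d\Big)^h\le n\Big(\frac{2eT}{dh}\Big)^h\le n\Big(\frac{en}{5(n-3)}\Big)^h ,
\]
and $\frac{en}{5(n-3)}\le\frac{40e}{185}<0.6$ for $n\ge40$.
\end{proof}

This is the place where the constant $\frac1{20}$ is used: with $T=cN$ the base of the power tends to $4ec$, which must be less than $1$.

\begin{proposition}\label{prop:short}
For $n$ large and $3\le t\le T$,
\[
|d^2p_t-1|\le C\Big(\frac1n+\frac tN\Big).
\]
\end{proposition}

\begin{proof}
Take $n$ so large that $d^2b_n\le1/n$. We use $d\ge n/2$ and $d^2\ge N/2$.

\emph{Upper bound.} Here only the sizes of $A_{t-1}$ and $A_t$ matter. Let $x=m_{t-1}(v_{t-1})$ and $y=m_{t-1}(u)+1$; both are $\mathcal H_{t-1}$-measurable. On $G_t\cap\{v_t=u\}$ we have $m_t(u)=y\le d/2$, and $v_{t+1}=a$ has conditional probability at most $1/(d-y)$. On $G_{t-1}\supseteq G_t$ we have $x\le d/2$, and $v_t=u$ has conditional probability at most $1/(d-x)$. For $0\le z\le d/2$,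
\[
\frac1{d-z}=\frac1d\Big(1+\frac z{d-z}\Big)\le\frac1d\Big(1+\frac{2z}d\Big),
\]
and for $x,y\le d/2$ the product $(1+\frac{2x}d)(1+\frac{2y}d)$ is at most $1+\frac{4(x+y)}d$, because $\frac{4xy}{d^2}\le\frac{2x}d$. By \eqref{eq:close},
\[
\mathbb P(\ell=t,\ G_t\mid\mathcal H_{t-1})\le\mathbf 1_{G_{t-1}}\,d^{-2}\Big(1+\frac{4(x+y)}d\Big).
\]
By \eqref{eq:visits}, $\mathbb E[y;G_{t-1}]\le2+2t/d$. The bound \eqref{eq:visits} does not apply to $x$ directly, since $v_{t-1}$ is random. We write $x=1+\sum_wm_{t-2}(w)\mathbf 1[v_{t-1}=w]$, condition on $\mathcal H_{t-2}$, and use \eqref{eq:step} on $G_{t-2}$ together with $\sum_wm_{t-2}(w)=t-2$; this gives $\mathbb E[x;G_{t-1}]\le1+2t/d$. Finally $\mathbb P(\ell=t,\ G_t\text{ fails})\le b_n$. Altogether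
\[
d^2p_t\le1+\frac{12}d+\frac{16t}{d^2}+\frac1n ,
\]
which is the upper bound. In particular,
\begin{equation}\label{eq:crude}
\mathbb P(\ell\le M)\le CM/N\qquad\text{for all } M\le T .
\end{equation}

\emph{Lower bound.} Here we must make sure that the two closing steps are possible. As Example~\ref{ex:small} suggests, it suffices that the edge $\{u,v_{t-1}\}$ be new. Let $L\in\mathcal H_{t-1}$ be the event that $G_{t-1}$ holds, $v_{t-1}\ne u$, and none of $e_0,\dots,e_{t-2}$ traverses $\{u,v_{t-1}\}$. On $L$, Lemma~\ref{lem:rule}(b) at time $t-1$ gives $\mathbb P(v_t=u\mid\mathcal H_{t-1})\ge1/d$.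

Now suppose that $L$ holds and $v_t=u$. Then $e_{t-1}$ has head $u\ne a$, so $e_{t-1}\ne e_0$ and $\ell\ge t$. Consider the paths at $u$ at time $t$. No arc enters $v_{t-1}$: that would mean $(u,v_{t-1})=e_i$ with $1\le i\le t-1$, which $L$ excludes for $i\le t-2$ and which fails for $i=t-1$ since $e_{t-1}$ has tail $v_{t-1}\neq u$. So the path ending at $v_{t-1}$ is trivial. No arc enters $a$, since $e_i\ne e_0$ for $1\le i\le t-1$; so $a$ is a start. And $a\ne v_{t-1}$, since $e_0$ traverses $\{u,a\}$. Hence $a\in A_t$, and $v_{t+1}=a$ has conditional probability at least $1/d$. Therefore $d^2p_t\ge\mathbb P(L)$.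

It remains to show that $L$ is likely. Let $W$ consist of $u$ and of the vertices $w$ such that one of $e_0,\dots,e_{t-3}$ traverses $\{u,w\}$. The set $W$ is $\mathcal H_{t-2}$-measurable. Among $e_0,\dots,e_{t-3}$ there are $1+m_{t-3}(u)$ darts with tail $u$ and $m_{t-2}(u)$ darts with head $u$, so $|W|\le2+2m_{t-2}(u)$. If $G_{t-1}$ holds and $L$ fails, then either $v_{t-1}\in W$, or $v_{t-1}\ne u$ and $e_{t-2}=(v_{t-2},v_{t-1})$ traverses $\{u,v_{t-1}\}$, which means $v_{t-2}=u$. By \eqref{eq:step} given $\mathcal H_{t-2}$ and by \eqref{eq:visits},
\[
\mathbb P(v_{t-1}\in W,\ G_{t-1})\le\frac2d\,\mathbb E\big[|W|;G_{t-2}\big]\le\frac2d\Big(4+\frac{4t}d\Big).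
\]
Also $\mathbb P(v_{t-2}=u,\ G_{t-1})\le2/d$: for $t\ge4$ by \eqref{eq:step} at time $t-3$, and for $t=3$ because $v_1=a\ne u$. Finally $\mathbb P(G_{t-1})\ge1-\mathbb P(\ell\le t-2)-b_n\ge1-Ct/N-b_n$ by \eqref{eq:crude}. Hence $\mathbb P(L)\ge1-C(1/n+t/N)$.
\end{proof}

The weights $1/t$ in \eqref{eq:count} are kind to the error $t/N$. Since $Np_t=\frac nd\,d^2p_t$ with $\frac nd=1+\frac1d$, and $H_M\le C\ln n$ for $M\le N$, Proposition~\ref{prop:short} gives, for every integer $3\le M\le T$,
\begin{equation}\label{eq:sum}
\sum_{t=3}^M\frac{Np_t}t=\frac nd\sum_{t=3}^M\frac1t\Big(1+O\Big(\frac1n+\frac tN\Big)\Big)=H_M-\frac32+O\Big(\frac{\ln n}n\Big)+O\Big(\frac MN\Big),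
\end{equation}
with absolute implied constants.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The lengths of the faces add up to $N$, so every embedding has fewer than $N/T$ faces of length greater than $T$, and $N/T\le21$ for $n$ large. By \eqref{eq:count} and \eqref{eq:sum} with $M=T$,
\[
r_{\mathrm{avg}}(K_n)=H_T+O(1)=\ln N+O(1)=2\ln n+O(1).\qedhere
\]
\end{proof}

\section{Long faces visit almost all vertices equally often}\label{sec:even}

For $t$ of order $N$ the relative error in Proposition~\ref{prop:short} does not tend to $0$, so another route to the law of $\ell/N$ is needed. We compare $\ell$ with the number of visits to one vertex. For a face $f$ let $\ell(f)$ be its length and $\mu_f(w)$ the number of its darts with tail $w$. This is also the number of its darts with head $w$, since $\varphi$ maps the darts of $f$ with head $w$ bijectively to those with tail $w$. Put $\mu_f(S)=\sum_{w\in S}\mu_f(w)$, so that $\mu_f(V)=\ell(f)$.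

If $f$ leaves the vertex $v$ exactly $j_v$ times, the heads of these $j_v$ darts should resemble a random $j_v$-subset of $V\setminus\{v\}$, and then a fraction about $|S|/n$ of all darts of $f$ have head in $S$. Two things stand in the way. First, the exits from $v$ are not a plain sample without replacement, since at each step one start, depending on the past, is excluded. Second, the numbers $j_v$ depend on the exits. Both are overcome by brute force, because a deviation of order $n^2$ has probability exponentially small in $n^2$, whereas removing the cyclic constraint and summing over all vectors $(j_v)$ each cost only a factor $e^{O(n\ln n)}$.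

We recall two facts from \cite{hoeffding}. If $Y'$ is a sum of $j$ independent random variables with values in $[0,1]$, then $\mathbb E\,e^{\lambda(Y'-\mathbb EY')}\le e^{\lambda^2j/8}$ for all real $\lambda$. If $Y$ and $Y'$ are the sums of samples of size $j$ drawn without and with replacement from the same finite population of real numbers, then $\mathbb E\,h(Y)\le\mathbb E\,h(Y')$ for every continuous convex function $h$ \cite[Theorem~4]{hoeffding}. As $\mathbb EY=\mathbb EY'$, for a population of zeros and ones the two facts give
\begin{equation}\label{eq:hoeffding}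
\mathbb E\,e^{\lambda(Y-\mathbb EY)}\le e^{\lambda^2j/8}\qquad(\lambda\in\mathbb R).
\end{equation}

\begin{lemma}\label{lem:sets}
Fix $\varepsilon>0$ and let $\mathcal B_\varepsilon$ be the event that some face $f$ and some set $S\subseteq V$ satisfy $\big|\mu_f(S)-|S|\,\ell(f)/n\big|>\varepsilon n^2$. Then $\mathbb P(\mathcal B_\varepsilon)\to0$ as $n\to\infty$.
\end{lemma}

\begin{proof}
\emph{Removing the cyclic constraint.} Let $\mathbb P^\circ$ be the law under which the $R_v$ are independent uniform permutations of $V\setminus\{v\}$. The map $\varphi$ is still a permutation of the darts; we call its cycles faces and define $\mathcal B_\varepsilon$ as before. A uniform permutation of $d$ points is a $d$-cycle with probability $(d-1)!/d!=1/d$, so $\mathbb P$ is $\mathbb P^\circ$ conditioned on an event of probability $d^{-n}$, and $\mathbb P(\mathcal B_\varepsilon)\le d^n\,\mathbb P^\circ(\mathcal B_\varepsilon)$.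

\emph{The face as a walk with prescribed exits.} Fix a dart $e_0$ with face $f$ and explore $f$ as in Section~\ref{sec:explore}. Under $\mathbb P^\circ$, on $\{\ell\ge t\}$, the permutation $R_{v_t}$ is uniform among those containing the revealed arcs, so $v_{t+1}$ is uniform on all points of $V\setminus\{v_t\}$ that no revealed arc enters. The sequence $v_1,\dots,v_{\ell+1}$ therefore has the law of the following walk. Take independent uniform orderings $\pi_v(1),\dots,\pi_v(d)$ of $V\setminus\{v\}$ for $v\in V$; start at $v_1$; at the $k$-th visit to $v$ move to $\pi_v(k)$; stop when $e_0$ is traversed again. The walk is well defined: up to the stopping time the arrivals at $v$ use distinct darts, so $v$ is visited at most $d$ times. Let $j_v$ be the number of visits to $v$ at times $1,\dots,\ell$. The darts of $f$ are $e_1,\dots,e_\ell$, so $\sum_vj_v=\ell$, and counting darts by their heads,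
\[
\mu_f(S)=\sum_vY_v(j_v),\qquad\text{where } Y_v(j)=|\{\pi_v(1),\dots,\pi_v(j)\}\cap S| .
\]

\emph{Concentration for fixed data.} Fix $S$ and a deterministic vector $(j_v)\in\{0,\dots,d\}^V$. The variables $Y_v=Y_v(j_v)$ are independent, and each is the sum of a sample of size $j_v$ without replacement from zeros and ones. Let $Z=\sum_v(Y_v-\mathbb EY_v)$. By \eqref{eq:hoeffding} and $\sum_vj_v\le n^2$ we have $\mathbb E\,e^{\lambda Z}\le e^{\lambda^2n^2/8}$, and Markov's inequality with $\lambda=\pm4r/n^2$ gives $\mathbb P(|Z|\ge r)\le2e^{-2r^2/n^2}$. Moreover $\mathbb EY_v=j_v|S\setminus\{v\}|/d$, and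
\[
\Big|\frac{|S\setminus\{v\}|}d-\frac{|S|}n\Big|=
\begin{cases}|S|/(nd),&v\notin S,\\ (n-|S|)/(nd),&v\in S,\end{cases}
\]
which is at most $1/n$ in both cases. So $\sum_v\mathbb EY_v$ differs from $|S|\sum_vj_v/n$ by at most $\sum_vj_v/n\le n$. Once $\varepsilon n^2/2\ge n$, the inequality $|\sum_vY_v-|S|\sum_vj_v/n|>\varepsilon n^2$ implies $|Z|\ge\varepsilon n^2/2$, and so has probability at most $2e^{-\varepsilon^2n^2/2}$.

\emph{Union bound.} If the face of $e_0$ and a set $S$ witness $\mathcal B_\varepsilon$, the last inequality holds for $S$ and for one of the $(d+1)^n=n^n$ vectors $(j_v)$. Summing over these vectors, the $2^n$ sets and the $N$ darts $e_0$,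
\[
\mathbb P(\mathcal B_\varepsilon)\le d^n\cdot N\,n^n\,2^n\cdot2e^{-\varepsilon^2n^2/2}\longrightarrow0 .\qedhere
\]
\end{proof}

Lemma~\ref{lem:sets} says nothing about a single vertex, since $\mu_f(w)\le d$ is far below $\varepsilon n^2$. Applied to the set of all atypical vertices of a face, however, it shows that this set is small, and by symmetry the tail of $e_0$ is unlikely to lie in it. The error $\varepsilon n^2$ is paid once per face, so we restrict to long faces, of which there are few.

\begin{lemma}\label{lem:J}
Let $f$ be the face of $e_0=(u,a)$ and $J=\mu_f(u)$. For every $\beta>0$, $\mathbb P(|J-\ell/n|>\beta n)\to0$ as $n\to\infty$.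
\end{lemma}

\begin{proof}
Call a dart \emph{atypical} if its tail $w$ and its face $g$ satisfy $|\mu_g(w)-\ell(g)/n|>\beta n$. By symmetry, the probability in question is $1/N$ times the expected number of atypical darts. Let $0<\delta<1/20$ and $\varepsilon>0$. By \eqref{eq:crude} with $M=\lfloor\delta N\rfloor\le T$, the expected number of darts in faces of length at most $\delta N$ is at most $C\delta N$ for $n$ large.

Suppose that $\mathcal B_\varepsilon$ fails, let $g$ be a face with $\ell(g)>\delta N$, and put
\[
S^+=\{w:\mu_g(w)-\ell(g)/n>\beta n\},\qquad S^-=\{w:\mu_g(w)-\ell(g)/n<-\beta n\}.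
\]
Summing the defining inequalities over $S^\pm$ gives $\beta n|S^\pm|\le\big|\mu_g(S^\pm)-|S^\pm|\ell(g)/n\big|\le\varepsilon n^2$, so $|S^\pm|\le\varepsilon n/\beta$. Hence
\[
\mu_g(S^+)\le\frac{|S^+|\ell(g)}n+\varepsilon n^2\le\frac\varepsilon\beta\,\ell(g)+\varepsilon n^2,\qquad \mu_g(S^-)\le\frac{|S^-|\ell(g)}n\le\frac\varepsilon\beta\,\ell(g).
\]
There are at most $1/\delta$ such faces and their lengths add up to at most $N$, so they contain at most $\frac{2\varepsilon}\beta N+\frac{\varepsilon n^2}\delta$ atypical darts. Dividing by $N\ge n^2/2$,
\[
\mathbb P(|J-\ell/n|>\beta n)\le C\delta+\mathbb P(\mathcal B_\varepsilon)+\frac{2\varepsilon}\beta+\frac{2\varepsilon}\delta .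
\]
Let $n\to\infty$, using Lemma~\ref{lem:sets}, then $\varepsilon\to0$, then $\delta\to0$.
\end{proof}

\section{The number of visits to one vertex}\label{sec:visits}

The advantage of $J$ over $\ell$ is that its law can be read off from the single rotation $R_u$, with all other rotations frozen. Let $X=V\setminus\{u\}$. For $x\in X$, follow $\varphi$ from the dart $(u,x)$ to the first dart with head $u$, say $(y,u)$, and put $\psi(x)=y$. Such a dart exists, since $\varphi^{-1}(u,x)$ has head $u$ and lies on the same cycle. Three facts hold.
\begin{itemize}
\item $\psi$ is a permutation of $X$: on the way from $(u,x)$ to $(y,u)$ only the first dart has tail $u$, so $(u,x)$ is recovered from $(y,u)$ by following $\varphi^{-1}$ to the first dart with tail $u$.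
\item $\psi$ is independent of $R_u$: the steps from $(u,x)$ to $(y,u)$ use only rotations $R_v$ with $v\ne u$.
\item $J$ is the length of the cycle of $R_u\psi$ through $a$: after $(u,x)$, the next dart with tail $u$ on the face is $\varphi(\psi(x),u)=(u,R_u\psi(x))$.
\end{itemize}

So we need the law of a cycle length in $R\psi$, with $R$ a uniform $d$-cycle and $\psi$ fixed. Some condition on $\psi$ is necessary: if $\psi$ is the identity, then $R\psi=R$ and the cycle always has length $d$. The next lemma shows that fixed points are the only obstacle.

\begin{lemma}\label{lem:product}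
Let $\psi$ be a fixed permutation of a $d$-set $X$ with $q$ fixed points, $R$ a uniform $d$-cycle on $X$, $a\in X$, and $J$ the length of the cycle of $R\psi$ through $a$. Let $0<\eta<1$. Then $\mathbb P(J\le k)\le\frac k{d-1}$ for $1\le k\le d-1$, and for $1\le k\le(1-\eta)d$,
\[
\mathbb P(J\le k)\ge\frac k{d-1}-\frac1{\eta d}\Big(1+\frac{1+q+1/\eta}\eta\Big).
\]
\end{lemma}

\begin{proof}
\emph{Exploration.} Let $x_1=a$, $y_i=\psi(x_i)$, $x_{i+1}=R(y_i)$, so that $J=\min\{k:x_{k+1}=a\}$. Let $1\le k\le d-1$. On $\{J\ge k\}$ the points $x_1,\dots,x_k$ are distinct, hence so are $y_1,\dots,y_k$. At stage $k$ we have revealed the $k-1$ arcs $y_i\to x_{i+1}$, $i<k$, which form $d-k+1$ paths. No arc leaves $y_k$ and no arc enters $a$. For a start $s$ let $E_k(s)$ be the end of its path, and let $s_k$ be the start with $E_k(s_k)=y_k$. By Lemma~\ref{lem:paths}, given $x_1,\dots,x_k$, the point $x_{k+1}$ is uniform on the $d-k$ starts other than $s_k$. Say that stage $k$ is \emph{blocked} if $s_k=a$. The cycle closes at stage $k$ with conditional probability $\frac1{d-k}$ if the stage is not blocked, and with probability $0$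 if it is.

\emph{A recursion.} Let $\alpha_k=\mathbb P(J\ge k,\ \text{stage }k\text{ is blocked})$. Then
\[
\mathbb P(J>k)=\mathbb P(J>k-1)\Big(1-\frac1{d-k}\Big)+\frac{\alpha_k}{d-k}.
\]
The sequence $\frac{d-1-k}{d-1}$ satisfies this recursion with $\alpha_k$ replaced by $0$ and has the same value $1$ at $k=0$; without blocking, $J$ would be uniform on $\{1,\dots,d-1\}$. The difference $\Delta_k=\mathbb P(J>k)-\frac{d-1-k}{d-1}=\frac k{d-1}-\mathbb P(J\le k)$ satisfies $\Delta_0=0$ and $\Delta_k=(1-\frac1{d-k})\Delta_{k-1}+\frac{\alpha_k}{d-k}$. By induction,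
\begin{equation}\label{eq:delta}
0\le\Delta_k\le\sum_{i\le k}\frac{\alpha_i}{d-i}\qquad(1\le k\le d-1).
\end{equation}
The left inequality is the first claim. For the second we show that the expected number $\sum_{i\le k}\alpha_i$ of blocked stages is bounded in terms of $q$ and $\eta$.

\emph{How blocking arises and persists.} In passing from stage $k$ to stage $k+1$ on $\{J\ge k+1\}$, the path starting at $x_{k+1}\neq a$ is appended to the path starting at $s_k$. So $E_{k+1}(s_k)=E_k(x_{k+1})$, the point $x_{k+1}$ ceases to be a start, and all other starts keep their ends. Stage $k+1$ is blocked exactly when $E_{k+1}(a)=\psi(x_{k+1})$. There are two cases.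
\begin{itemize}
\item If stage $k$ is not blocked, then $E_{k+1}(a)=E_k(a)$, and we need $x_{k+1}=\psi^{-1}(E_k(a))$. This has conditional probability at most $\frac1{d-k}$.
\item If stage $k$ is blocked, then $E_{k+1}(a)=E_k(x_{k+1})$, and we need $E_k(x_{k+1})=\psi(x_{k+1})$.
\end{itemize}
The second case dictates the next definition. Call a start $s$ \emph{bad} at stage $k$ if $E_k(s)=\psi(s)$, and let $\beta_k$ be the number of bad starts. In the second case the conditional probability is at most $\frac{\beta_k}{d-k}$, and therefore
\begin{equation}\label{eq:alpha}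
\alpha_{k+1}\le\frac{1+\mathbb E[\beta_k;J\ge k]}{d-k}.
\end{equation}
(When $\psi$ is the identity, stage $1$ is blocked and every trivial path is bad, so the block is never lifted.)

\emph{Counting bad starts.} At stage $1$ all paths are trivial, so $\beta_1=q$; this is where the fixed points enter. From stage $k$ to stage $k+1$ only $s_k$ can become bad, and it does so only if $E_k(x_{k+1})=\psi(s_k)$. At most one start has the end $\psi(s_k)$, so this has conditional probability at most $\frac1{d-k}$. Hence $\mathbb E[\beta_{k+1};J\ge k+1]\le\mathbb E[\beta_k;J\ge k]+\frac1{d-k}$, and for $k\le(1-\eta)d$,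
\[
\mathbb E[\beta_k;J\ge k]\le q+\frac k{d-k}\le q+\frac1\eta .
\]
Now let $k\le(1-\eta)d$, so that $d-i\ge\eta d$ for all $i\le k$. By \eqref{eq:alpha} and $\alpha_1\le1$,
\[
\sum_{i\le k}\alpha_i\le1+(k-1)\,\frac{1+q+1/\eta}{\eta d}\le1+\frac{1+q+1/\eta}\eta ,
\]
and \eqref{eq:delta} gives $\Delta_k\le\frac1{\eta d}\sum_{i\le k}\alpha_i$, which is the second claim.
\end{proof}

The error in Lemma~\ref{lem:product} is of order $(1+q)/d$ for fixed $\eta$, so we need the permutation $\psi$ built from the embedding to have $o(d)$ fixed points on average. A fixed point $a$ is an excursion that leaves $u$ through $a$ and first returns to $u$ through $a$. Such an excursion is short with high probability, and at each time the two steps ``to $a$, then to $u$'' have probability $O(d^{-2})$.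

\begin{lemma}\label{lem:fix}
Let $\psi$ be the permutation of $V\setminus\{u\}$ defined above and $\operatorname{fix}(\psi)$ its number of fixed points. Then $\mathbb E[\operatorname{fix}(\psi)]=O(\ln n)$.
\end{lemma}

\begin{proof}
Permutations of $V$ fixing $u$ act transitively on $X$, so $\mathbb E[\operatorname{fix}(\psi)]=d\,\mathbb P(\psi(a)=a)$. In the exploration from $e_0=(u,a)$ let $\tau=\min\{t\ge1:v_t=u\}$. Then $2\le\tau\le\ell$, since $v_1=a$ and $v_\ell=u$, and $\psi(a)=v_{\tau-1}$. Let $K=\lceil4n\ln n\rceil$, so that $K\le T$ for $n$ large.

\emph{The excursion is short.} Let $1\le t<\tau$. Then $\ell\ge t$, $v_t\ne u$, and the only edge at $u$ traversed by $e_0,\dots,e_{t-1}$ is $\{u,a\}$. If $v_t\ne a$, Lemma~\ref{lem:rule}(b) gives $\mathbb P(\tau>t+1\mid\mathcal H_t)\le1-\frac1d$. If $v_t=a$, then $v_{t+1}\ne a$, and on $\{\tau>t+1\}$ the same bound applies at time $t+1$. In both cases $\mathbb P(\tau>t+2\mid\mathcal H_t)\le1-\frac1d$ on $\{\tau>t\}$. Since $\tau>1$, iterating with $j=\lfloor(K-1)/2\rfloor\ge2n\ln n-1\ge d\ln n$ gives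
\[
\mathbb P(\tau>K)\le\mathbb P(\tau>1+2j)\le\Big(1-\frac1d\Big)^j\le e^{-j/d}\le\frac1n .
\]

\emph{A short excursion rarely returns through $a$.} The event $\{\tau=t,\ v_{t-1}=a\}$ is impossible for $t=2$, since $v_2=R_a(u)\ne u$, and for $t=3$, since $v_2\ne v_1=a$. For $4\le t\le K$, inequality \eqref{eq:step} at times $t-1$ and $t-2$ gives $\mathbb P(v_{t-1}=a,\ v_t=u,\ G_{t-1})\le4/d^2$. If $\tau=t\le K$ and $G_{t-1}$ fails, then, as $\ell\ge t-1$, the event of Lemma~\ref{lem:good} occurs. So $\mathbb P(\psi(a)=a,\ \tau\le K)\le4K/d^2+b_n$.

Adding the two bounds, $\mathbb P(\psi(a)=a)\le\frac1n+\frac{4K}{d^2}+b_n=O(\ln n/n)$.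
\end{proof}

\section{Proof of Theorem~\ref{thm:sharp}}\label{sec:final}

We use two standard facts on convergence in distribution. If $Y_n$ converges in distribution to $Y$ and $Y_n'-Y_n\to0$ in probability, then $Y_n'$ converges in distribution to $Y$. If $Y_n$ converges in distribution to $Y$ and $g$ is a bounded measurable function whose set of discontinuities $D$ has $\mathbb P(Y\in D)=0$, then $\mathbb E\,g(Y_n)\to\mathbb E\,g(Y)$.

\emph{The law of $\ell/N$.} Condition on $\psi$. Since $R_u$ is independent of $\psi$ and uniform among $d$-cycles, Lemma~\ref{lem:product} applies with $q=\operatorname{fix}(\psi)$. Its error term is affine in $q$, so taking expectations and using Lemma~\ref{lem:fix} we get, for each fixed $0<\eta<1$,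
\[
\max_{1\le k\le(1-\eta)d}\Big|\mathbb P(J\le k)-\frac k{d-1}\Big|\le\frac1{\eta d}\Big(1+\frac{1+\mathbb E[\operatorname{fix}(\psi)]+1/\eta}\eta\Big)\longrightarrow0 .
\]
For $0<x<1$ take $\eta=1-x$ and $k=\lfloor xd\rfloor$; then $\mathbb P(J/d\le x)=\mathbb P(J\le k)\to x$. So $J/d$ converges in distribution to the uniform law on $[0,1]$. Since $\ell/N-J/d=(\ell/n-J)/d$, Lemma~\ref{lem:J} shows that $\ell/N-J/d\to0$ in probability. Hence $\ell/N$ converges in distribution to the uniform law on $[0,1]$, which is the first claim.

\emph{The constant.} The function $1/x$ is unbounded near $0$, so the limit law cannot be inserted into $\mathbb E[N/\ell]$ directly; we cut at $\delta N$. Fix $0<\delta<1/20$, let $M=\lfloor\delta N\rfloor\le T$, and let $g_\delta(x)=x^{-1}\mathbf 1[x>\delta]$. By \eqref{eq:count},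
\[
r_{\mathrm{avg}}(K_n)=\sum_{t=3}^M\frac{Np_t}t+\mathbb E\big[g_\delta(\ell/N)\big].
\]
The function $g_\delta$ is bounded and is continuous except at $\delta$, so the second term tends to $\int_\delta^1dx/x=\ln(1/\delta)$. By \eqref{eq:sum} and $H_M=\ln(\delta N)+\gamma+o(1)$, the first term is $\ln(\delta N)+\gamma-\frac32+O(\delta)+o(1)$, where the constant in $O(\delta)$ is absolute. The terms $\ln\delta$ and $\ln(1/\delta)$ cancel, and
\[
\limsup_{n\to\infty}\Big|r_{\mathrm{avg}}(K_n)-\ln N-\gamma+\tfrac32\Big|\le C\delta .
\]
The left side does not depend on $\delta$, so it is $0$. Since $\ln N=2\ln n+\ln(1-1/n)=2\ln n+o(1)$, we conclude that $r_{\mathrm{avg}}(K_n)=2\ln n+\gamma-\frac32+o(1)$. \qed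

\begin{thebibliography}{9}

\bibitem{hoeffding}
Hoeffding, J. Amer. Statist. Assoc. 58 (1963).

\bibitem{problems}
\emph{Problems And Conjectures In Graph Theory},
\texttt{http://hlfu.math.nctu.edu.tw/getCourseFile.php?CID=58\&type=download}

\end{thebibliography}
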